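\title{Cubic Hamiltonian graphs have linearly many cycle lengths}

\begin{abstract}
We prove that there is an absolute constant $c>0$ such that every $3$-regular Hamiltonian graph on $n$ vertices contains cycles of at least $cn$ different lengths. More generally, if a Hamilton cycle of an $n$-vertex graph has pairwise disjoint chords covering $\alpha n$ vertices, then the graph has at least $\alpha^{C^*}n/C^*$ cycle lengths, where $C^*$ is an absolute constant; and $N$ pairwise disjoint chords between two disjoint arcs of a Hamilton cycle force at least $c_0N$ cycle lengths, whatever the length of the cycle. The proof views chords between two arcs as points in the plane, extracts from them a nested sequence of crossing configurations, and combines the contributions of different parts of the cycle by means of Kneser's theorem.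
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs in this paper are finite and simple. The \emph{cycle spectrum} of a graph $G$ is the set of lengths of cycles in $G$, and $s(G)$ denotes its size. Cycle lengths lie between $3$ and $n$, so a graph on $n$ vertices has $s(G)\le n-2$. A Hamilton cycle alone has $s=1$, and every further edge creates new cycles; one may ask how many lengths are forced when each vertex receives exactly one further edge.

Jacobson and Lehel asked for lower bounds on $s(G)$ when $G$ is a $3$-regular Hamiltonian graph on $n$ vertices. They noted that $s(G)$ is at least $c\log n$ for some constant $c$, and they constructed a family of $3$-regular Hamiltonian graphs on $n$ vertices with $n/6+3$ distinct cycle lengths. It is known that a Hamiltonian graph with $n$ vertices and $m$ edges has $s(G)\ge\sqrt{(m-n)/3}$, and for even $n$ the complete bipartite graph $K_{n/2,n/2}$ has $s(G)\le\sqrt{m-n}+1$, so a bound in terms of $m-n$ alone cannot be of higher order than $\sqrt{m-n}$. For a $3$-regular graph $m-n=n/2$, and the general bound reads $\sqrt{n/6}$. The conjecture posed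 in~\cite{problem} is that the truth is linear: there is an absolute constant $c>0$ such that every $3$-regular Hamiltonian graph $G$ on $n$ vertices satisfies $s(G)\ge cn$. We prove it.

\begin{theorem}\label{thm:cubic}
There is an absolute constant $c>0$ such that $s(G)\ge cn$ for every $3$-regular Hamiltonian graph $G$ on $n$ vertices.
\end{theorem}

The order $n$ is best possible because $s(G)\le n-2$. We make no attempt to optimize constants.

Let $C$ be a Hamilton cycle of $G$. A \emph{chord} is an edge of $G$ that is not an edge of $C$, and two chords are \emph{disjoint} if they share no vertex. In a $3$-regular graph every vertex lies on exactly one chord, so the chords are pairwise disjoint and cover all vertices. Theorem~\ref{thm:cubic} is therefore the case $\alpha=1$ of the following result.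

\begin{theorem}\label{thm:main}
There is an absolute constant $C^*$ such that, if a Hamilton cycle of an $n$-vertex graph $G$ has a set of pairwise disjoint chords covering $\alpha n>0$ vertices, then $s(G)\ge\alpha^{C^*}n/C^*$.
\end{theorem}

The main tool is a statement about chords between two arcs, in which the number of vertices plays no role.

\begin{theorem}\label{thm:arcs}
There is an absolute constant $c_0>0$ such that, if $N$ pairwise disjoint chords join two vertex-disjoint arcs of a Hamilton cycle of $G$, then $s(G)\ge c_0N$, regardless of the number of vertices of $G$.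
\end{theorem}

\begin{corollary}\label{cor:regular}
There is an absolute constant $c'>0$ such that $s(G)\ge c'n$ for every $r\ge3$ and every $r$-regular Hamiltonian graph $G$ on $n$ vertices. If $G$ is Hamiltonian on $n$ vertices with minimum degree at least $3$ and maximum degree $\Delta$, then $s(G)\ge c(\Delta)n$ with $c(\Delta)>0$.
\end{corollary}

\begin{proof}
By Vizing's theorem, the edges of a simple graph of maximum degree $D$ can be partitioned into $D+1$ matchings. Apply this to the graph $G-E(C)$ formed by the chords: if it has $e$ edges and maximum degree $D$, then some matching has at least $e/(D+1)$ edges. In the $r$-regular case $e=n(r-2)/2$ and $D=r-2$, so there are at least $\frac{n(r-2)}{2(r-1)}\ge n/4$ pairwise disjoint chords, and Theorem~\ref{thm:main} applies with $\alpha\ge1/2$. In the second case $e\ge n/2$ and $D\le\Delta-2$, so there are at least $\frac{n}{2(\Delta-1)}$ pairwise disjoint chords, and Theorem~\ref{thm:main} applies with $\alpha\ge1/(\Delta-1)$.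
\end{proof}

A chord forms two cycles with $C$, so if the chords of a $3$-regular graph cut off arcs of many different lengths there is nothing to prove. The question concerns graphs in which these lengths coincide, and cycles through several chords must be used. Two examples show the two extremes. In both, the vertices are $0,\dots,n-1$ in their order along $C$.

\begin{example}[long chords]\label{ex:mobius}
Let $n=2N$ and let the chords be $\{i,i+N\}$ for $0\le i<N$. Every cycle through exactly one chord has length $N+1$. Two chords already give more. For $0\le i<j<N$, go from $i$ to $i+N$ along a chord, backwards along $C$ to $j$, along a chord to $j+N$, and forwards along $C$ to $i$. This cycle misses the $j-i-1$ vertices between $i$ and $j$ and the $j-i-1$ vertices between $i+N$ and $j+N$. Its length is $n-2(j-i)+2$, which takes $N-1$ values.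
\end{example}

\begin{example}[short chords]\label{ex:necklace}
Let $n=6t$ with $t\ge2$, and in each block $\{6i,\dots,6i+5\}$ take the chords $\{6i,6i+3\}$, $\{6i+1,6i+4\}$, $\{6i+2,6i+5\}$. A block induces $K_{3,3}$ minus the edge joining its first and last vertices, so cycles inside a block have lengths $4$ and $6$. Only two edges leave each block, so every other cycle passes through all blocks, crossing each from its first to its last vertex along a path with $4$ or $6$ vertices. These cycles have lengths $4t,4t+2,\dots,6t$. Hence $s(G)=t+3=n/6+3$, and the constant in Theorem~\ref{thm:cubic} is at most $1/6$.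
\end{example}

In the first example the lengths come from the way long chords cross; in the second they come from adding up independent local changes, and some cycles use a number of chords proportional to $n$. A general graph mixes both phenomena at all scales, and the proof has a part for each. Section~\ref{sec:savings} sets up the bookkeeping. Section~\ref{sec:arcs} proves Theorem~\ref{thm:arcs} from two lemmas about point sets in the plane, which are proved in Sections~\ref{sec:hooks} and~\ref{sec:sums}. Section~\ref{sec:local} contains three elementary lemmas about a single interval of $C$, and Section~\ref{sec:main} proves Theorem~\ref{thm:main}.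

\begin{remark}
The Hamilton cycle cannot be dropped from Theorem~\ref{thm:cubic}. Take a tree whose inner vertices have degree $3$ and replace every leaf by a copy of $K_4$ with one edge subdivided, the subdividing vertex taking the place of the leaf; the result is $3$-regular and all its cycles have length at most $5$. Disjointness cannot be dropped from Theorem~\ref{thm:arcs}: if $4\mid n$, the two halves of a Hamilton cycle of $K_{n/2,n/2}$ are joined by $n^2/8-2$ chords, while $s(G)\le n-2$.
\end{remark}

\section{Savings}\label{sec:savings}

From now on the vertices of $G$ are labeled $0,\dots,n-1$ along $C$, and $M$ is a fixed set of pairwise disjoint chords. We write a chord as $(x,y)$ with $x<y$. Since a chord is not an edge of $C$, we have $y-x\ge2$ and $(x,y)\ne(0,n-1)$. The \emph{length} of $(x,y)$ is $y-x$. An \emph{interval} is a nonempty set $[p,q]$ of consecutive vertices.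

We measure a cycle by the number of vertices it misses, because this number is additive over disjoint parts of $C$.

\begin{definition}
Let $I=[p,q]$ be an interval. An \emph{$I$-path} is a path from $p$ to $q$ with all vertices in $I$ that uses only edges $\{i,i+1\}$ and chords of $M$. Its \emph{saving} is the number of vertices of $I$ that it misses. The set of savings of $I$-paths is denoted $\Sigma(I)$.
\end{definition}

The path $p,p+1,\dots,q$ has saving $0$, and every $I$-path has a vertex, so $0\in\Sigma(I)\subseteq[0,|I|-1]$. In descriptions of paths, $u..v$ is the segment of consecutive vertices from $u$ to $v$, traversed forwards or backwards according as $u\le v$ or $u>v$, and $u\to v$ is a step along a chord.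

For sets of integers, $A+B=\{a+b:a\in A,\ b\in B\}$. If $A$ and $B$ are finite and nonempty, then the sets $\min A+B$ and $A+\max B$ lie in $A+B$ and have only the element $\min A+\max B$ in common. Hence $|A+B|\ge|A|+|B|-1$, and by induction
\begin{equation}\label{eq:sumset}
|A_1+\dots+A_r|-1\ \ge\ \sum_{i=1}^r\bigl(|A_i|-1\bigr).
\end{equation}

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] $s(G)\ge|\Sigma([0,n-1])|$.
\item[(b)] \emph{(Concatenation.)} If $I_1,\dots,I_r\subseteq I$ are pairwise disjoint intervals, then $\Sigma(I)\supseteq\Sigma(I_1)+\dots+\Sigma(I_r)$; hence $|\Sigma(I)|-1\ge\sum_i(|\Sigma(I_i)|-1)$.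
\item[(c)] \emph{(Shortcut.)} If $(x,y)\in M$, then $y-x-1\in\Sigma([x,y])$ and $|\Sigma([x,y])|\ge|\Sigma([x+1,y-1])|+1$.
\item[(d)] \emph{(Switch.)} If $(x_1,y_1),(x_2,y_2)\in M$ and $x_1<x_2<y_1<y_2$, then
\[\Sigma([x_1,y_2])\ \supseteq\ (x_2-x_1-1)+(y_2-y_1-1)+\Sigma([x_2,y_1]).\]
\item[(e)] \emph{(Reversal.)} Relabeling the vertices of $I=[p,q]$ by $i\mapsto p+q-i$, so that a chord $(x,y)$ inside $I$ becomes $(p+q-y,\,p+q-x)$, does not change $\Sigma(I)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A $[0,n-1]$-path does not use the edge $\{n-1,0\}$ of $C$, and no other edge joins $0$ to $n-1$, so the path has at least three vertices. Adding the edge $\{n-1,0\}$ gives a cycle whose length is $n$ minus the saving.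

(b) In the path $p..q$, replace the segment through each $I_i$ by an $I_i$-path. The savings add, and the bound follows from~\eqref{eq:sumset}.

(c) The path $x\to y$ misses $y-x-1$ vertices. By (b), $\Sigma([x,y])$ also contains $\Sigma([x+1,y-1])$, whose elements are at most $y-x-2$.

(d) Go from $x_1$ to $y_1$ along the first chord, follow an $[x_2,y_1]$-path backwards from $y_1$ to $x_2$, and go from $x_2$ to $y_2$ along the second chord. No vertex repeats, because $x_1,y_2\notin[x_2,y_1]$. The missed vertices are those strictly between $x_1$ and $x_2$, those strictly between $y_1$ and $y_2$, and those missed by the inner path.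

(e) The relabeling maps $I$-paths, read backwards, to $I$-paths with the same number of vertices.
\end{proof}

A special case of (b) is $\Sigma(I')\subseteq\Sigma(I)$ for $I'\subseteq I$; we use it without comment. Two chords as in (d) are said to \emph{cross}.

\section{Chords between two arcs}\label{sec:arcs}

We prove Theorem~\ref{thm:arcs} in a local form. For intervals $U,V$ we write $U<V$ if every element of $U$ is smaller than every element of $V$. Put
\[\theta=10^{-6},\qquad \lambda=\theta^4/10^{10},\qquad c_0=\theta\lambda^2/16 .\]

\begin{proposition}\label{prop:arcs}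
Let $U<V$ be subintervals of an interval $I$, joined by $N\ge1$ chords of $M$. Then $|\Sigma(I)|\ge c_0N$.
\end{proposition}

Theorem~\ref{thm:arcs} follows: label $C$ starting at the first vertex of the first arc, so that the arcs become intervals $U<V$, let $M$ be the given set of chords, take $I=[0,n-1]$, and use Lemma~\ref{lem:basic}(a).

\subsection{Chords as points}

A chord $(x,y)$ with $x\in U$ and $y\in V$ is a point of $\mathbb Z^2$. Because the chords are disjoint, no two of these points have the same $x$-coordinate or the same $y$-coordinate. Call a finite set $E\subset\mathbb Z^2$ with this property \emph{generic}. For a point $e=(x_e,y_e)$ let $\mathrm{NE}(e)$, $\mathrm{NW}(e)$, $\mathrm{SW}(e)$, $\mathrm{SE}(e)$ be its four open quadrants; for instance $\mathrm{SE}(e)=\{(x,y):x>x_e,\ y<y_e\}$. Points of $\mathrm{NE}(e)\cup\mathrm{SW}(e)$ \emph{cross} $e$, and points of $\mathrm{NW}(e)\cup\mathrm{SE}(e)$ are \emph{nested} with $e$. For chords from $U$ to $V$ these words have their pictorial meaning: a chord in $\mathrm{SE}(e)$ has both ends strictly between the ends of $e$. Put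
\[\sigma(e)=x_e+y_e,\qquad \delta(e)=y_e-x_e .\]
A shortcut along $e$ saves $\delta(e)-1$, and a switch of two crossing chords $e,e'$ saves $|\sigma(e)-\sigma(e')|-2$.

A point is determined by $\sigma$ and $\delta$, so $|\sigma(E)|\,|\delta(E)|\ge|E|$, and one of $\sigma,\delta$ takes at least $\sqrt{|E|}$ values. This can be sharp, as Example~\ref{ex:grid} shows, so shortcuts and switches are not enough for a linear bound. A third move is needed: after a shortcut along a chord $f$, the vertices under $f$ are unused, and pairs of chords that cross $f$ can make excursions into them.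

The \emph{$x$-hull} of a nonempty set $F\subset\mathbb Z^2$ is the integer interval from its smallest to its largest $x$-coordinate, and the \emph{$y$-hull} is defined likewise. Two sets are \emph{separated} if their $x$-hulls are disjoint and their $y$-hulls are disjoint. For two points let
\[\gamma(e,e')=|x_e-x_{e'}|-|y_e-y_{e'}| .\]
For a generic set $E$ and a sign $\varepsilon\in\{+,-\}$, let $A^\varepsilon(E)$ be the set of all sums $\sum_l\bigl(\varepsilon\gamma(e_l,e_l')-2\bigr)$ over families of pairwise separated two-point sets $\{e_l,e_l'\}\subseteq E$. The empty family is allowed, so $0\in A^\varepsilon(E)$.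

\begin{lemma}[Detours]\label{lem:detour}
Let $U<V$ be subintervals of $I=[p,q]$, let $f$ be a chord of $M$ from $U$ to $V$, and let $P$ be a set of chords of $M$ from $U$ to $V$ with $P\subseteq\mathrm{SW}(f)$ or $P\subseteq\mathrm{NE}(f)$; put $\varepsilon=+$ in the first case and $\varepsilon=-$ in the second. Let $[x^-,x^+]$ and $[y^-,y^+]$ be the hulls of $\{f\}\cup P$. Then
\[\delta(f)-1+A^\varepsilon(P)\ \subseteq\ \Sigma(I)\cap[\,y^--x^+-1,\ y^+-x^--1\,].\]
\end{lemma}

\begin{proof}
The reversal of Lemma~\ref{lem:basic}(e) acts on points by $(x,y)\mapsto(p+q-y,p+q-x)$. It exchanges $\mathrm{NE}$ with $\mathrm{SW}$, changes the sign of $\gamma$, and preserves $\delta$, separation and the two numbers $y^--x^+$ and $y^+-x^-$. So we may assume $P\subseteq\mathrm{SW}(f)$; then $x^+=x_f$ and $y^+=y_f$.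

Start from the path $p..x_f\to y_f..q$, which saves $\delta(f)-1$. Take a family of pairwise separated pairs in $P$. For each pair $(x,y),(x',y')$ with $x<x'$, replace the segment $x..x'$ by $x\to y..y'\to x'$. The replaced segments are the $x$-hulls of the pairs; they are pairwise disjoint and lie before $x_f$. The inserted segments are the $y$-hulls of the pairs; they are pairwise disjoint and lie in $V$ below $y_f$, hence strictly between $x_f$ and $y_f$, where the starting path has no vertex. So the result is an $I$-path. Each pair removes $x'-x-1$ vertices and inserts $|y-y'|+1$ vertices, which changes the saving by $\gamma-2$. This proves the inclusion in $\Sigma(I)$.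

The path contains $[p,x^-]$ and $[y^+,q]$, so it misses at most $y^+-x^--1$ vertices. All inserted vertices are at least $y^-$, so the path misses all $y^--x^+-1$ vertices strictly between $x^+$ and $y^-$.
\end{proof}

\begin{example}\label{ex:grid}
For $K\ge2$ let $E_K$ consist of the $K^2$ points $(Ki-j,\ Ki+j+T)$ with $1\le i\le K$ and $0\le j<K$, where $T=K^2+1$. The points with a given $i$ form a \emph{block}, with $x$-hull $[K(i-1)+1,Ki]$ and $y$-hull $[Ki+T,K(i+1)-1+T]$. So $E_K$ is generic, points of one block are nested, and points of different blocks cross. We have $\sigma=2Ki+T$ and $\delta=2j+T$, so $|\sigma(E_K)|=|\delta(E_K)|=K$. Regard the points as chords. Shortcuts give $K$ savings and switches give $K-1$ savings $2K(i'-i)-2$; no chord is nested with both chords of a switch, so nothing can be inserted inside a switch.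

Add the chord $f=(K^2+1,\ K^2+K+T)$, which has $E_K\subseteq\mathrm{SW}(f)$. For $K=2$ the chords are $(2,7),(1,8)$ in the first block, $(4,9),(3,10)$ in the second, and $f=(5,11)$, inside $I=[1,11]$. Shortcuts and switches within $E_2$ give the savings $4$, $6$ and $2$. The shortcut along $f$ saves $5$, and the detours through one chord of each block give
\[\begin{array}{lll}
(2,7),(3,10):\ \gamma=-2, & 1,2,7,8,9,10,3,4,5,11, & \text{saving }1,\\
(2,7),(4,9):\ \gamma=0, & 1,2,7,8,9,4,5,11, & \text{saving }3,\\
(1,8),(4,9):\ \gamma=2, & 1,8,9,4,5,11, & \text{saving }5;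
\end{array}\]
see Figure~\ref{fig:detour}. For general $K$, a point $j$ of block $2l-1$ and a point $j'$ of block $2l$ have $\gamma=(K-j'+j)-(K+j'-j)=2(j-j')$, which takes $2K-1$ values. Pairs with different $l$ are separated, so these values add, and \eqref{eq:sumset} gives $|A^+(E_K)|\ge1+\lfloor K/2\rfloor(2K-2)>(K-1)^2$. The detours recover the linear bound.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[gray] (1,0)--(11,0);
\foreach \a/\b in {1/8,4/9} \draw[gray] (\a,0) to[out=55,in=125] (\b,0);
\foreach \a/\b in {2/7,3/10,5/11} \draw[very thick] (\a,0) to[out=55,in=125] (\b,0);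
\draw[very thick] (1,0)--(2,0) (3,0)--(5,0) (7,0)--(10,0);
\foreach \i in {1,...,11} {\fill (\i,0) circle (2pt); \node[below] at (\i,-0.08) {\small \i};}
\end{tikzpicture}
\caption{A detour. The shortcut $5\to11$ leaves the vertices $6,\dots,10$ unused. The chords $(2,7)$ and $(3,10)$ cross the chord $(5,11)$ and let the path visit $7,\dots,10$. The bold path $1,2,7,8,9,10,3,4,5,11$ misses one vertex of $[1,11]$.}\label{fig:detour}
\end{figure}

The example suggests a trichotomy, which holds for every generic set.

\begin{lemma}[Sumset lemma]\label{lem:sumset}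
For every nonempty generic set $E$ and each sign $\varepsilon$,
\[\max\bigl(|A^\varepsilon(E)|,\ |\sigma(E)|,\ |\delta(E)|\bigr)\ge\lambda|E| .\]
\end{lemma}

\subsection{Hooks}

Values of $\delta$ are always savings, up to the shift by $1$. To turn values of $\sigma$ or elements of $A^\varepsilon$ into savings we need one chord $f$ that crosses all chords concerned from the same side. A \emph{hook} in a generic set $E$ is a pair $(f,P)$ with $f\in E$ and $P\subseteq E$, possibly empty, such that $P\subseteq\mathrm{NE}(f)$ or $P\subseteq\mathrm{SW}(f)$. Its \emph{center} is $f$, its \emph{unit} is $\{f\}\cup P$, and its \emph{weight} is $1+|P|$.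

A large hook need not exist: if all points are pairwise nested, every hook has weight $1$. We therefore use several hooks, placed so that their savings combine. Hooks with units $U_1,\dots,U_m$ form a \emph{descending chain} if $U_j\subseteq\mathrm{SE}(e)$ for all $i<j$ and all $e\in U_i$; see Figure~\ref{fig:hooks}. In terms of chords, every chord of a later unit lies strictly inside every chord of an earlier unit.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.38]
\draw[->] (0,0)--(12.3,0) node[right] {$x$};
\draw[->] (0,0)--(0,12.3) node[above] {$y$};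
\draw[dashed,gray] (0.5,7.5) rectangle (4.5,11.5);
\draw[dashed,gray] (4.5,3.5) rectangle (8.5,7.5);
\draw[dashed,gray] (8.5,0.5) rectangle (11.5,3.5);
\foreach \p in {(2,11),(3,9),(4,10),(5,5),(6,4),(7,6),(10,3),(11,2)} \fill \p circle (5pt);
\foreach \p in {(1,8),(8,7),(9,1)} \draw[thick,fill=white] \p circle (7pt);
\end{tikzpicture}
\caption{A descending chain of three hooks of total weight $11$. Each box contains one unit; the center (white) has all other points of its unit to the northeast or all to the southwest, and each box lies southeast of the previous ones.}\label{fig:hooks}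
\end{figure}

\begin{lemma}[Hook lemma]\label{lem:hook}
Every generic set with $N\ge1$ points contains a descending chain of hooks of total weight at least $\theta N$.
\end{lemma}

Both features of the statement are needed. Take $K$ blocks of $K$ pairwise crossing points and place each block southeast of the previous one. Then a single hook lies in one block and has weight at most $K$, and a chain of one-point hooks has at most one point in each block, but the blocks themselves form a chain of hooks of weight $K^2$.

\begin{proof}[Proof of Proposition~\ref{prop:arcs}, assuming Lemmas~\ref{lem:sumset} and~\ref{lem:hook}]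
Let $E\subset U\times V$ be the generic set of the $N$ chords, and let $(f_i,P_i)$, $1\le i\le m$, be a descending chain of hooks of total weight at least $\theta N$. Formula~\eqref{eq:sumset} loses $1$ for each summand, which matters only for small hooks, so we replace $P_i$ by $\emptyset$ whenever $|P_i|\le3/\lambda$. Such a hook had weight at most $1+3/\lambda\le4/\lambda$ and now has weight $1$, so the new weights $m_i=1+|P_i|$ have sum at least $\theta\lambda N/4$. If $P_i\ne\emptyset$, then $\lambda|P_i|>3$ and $m_i\le\frac43|P_i|$.

Let $\mathcal S$ be the set of $i$ with $P_i\ne\emptyset$ and $|\sigma(P_i)|\ge\lambda|P_i|$, and let $\mathcal T$ be the set of the other indices. One of $\mathcal S$, $\mathcal T$ has total weight at least $\theta\lambda N/8$. We show that $|\Sigma(I)|\ge\frac\lambda2\sum_{i\in\mathcal S}m_i$ and $|\Sigma(I)|\ge\frac\lambda2\sum_{i\in\mathcal T}m_i$; this gives $|\Sigma(I)|\ge\theta\lambda^2N/16=c_0N$. The nesting of the units is used in two ways: switches in different units can be performed simultaneously, so their savings add, while shortcuts and detours in different units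 have savings in disjoint ranges.

\emph{The indices in $\mathcal S$.} For $i\in\mathcal S$ let $B_i=\{0\}\cup\{|\sigma(b)-\sigma(f_i)|-2:b\in P_i\}$. We claim that $\Sigma(I)\supseteq\sum_{i\in\mathcal S}B_i$. Choose indices $i_1<\dots<i_r$ in $\mathcal S$ and $b_l\in P_{i_l}$. The chords $f_{i_l}$ and $b_l$ cross; write them as $(x_1,y_1),(x_2,y_2)$ with $x_1<x_2<y_1<y_2$, and call $[x_1,y_2]$ the outer and $[x_2,y_1]$ the inner interval of the $l$-th pair. Because the chain is descending, the outer interval of the $(l+1)$-st pair is contained in the inner interval of the $l$-th pair. By Lemma~\ref{lem:basic}(d) and downward induction on $l$, the sum of the savings of the switches $l,\dots,r$ belongs to $\Sigma$ of the $l$-th outer interval. The case $l=1$ proves the claim.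

The difference $\sigma(b)-\sigma(f_i)$ has constant sign on $P_i$, so $|B_i|\ge|\sigma(P_i)|\ge\lambda|P_i|$ and $|B_i|-1\ge\frac23\lambda|P_i|\ge\frac\lambda2m_i$. Now \eqref{eq:sumset} gives the bound.

\emph{The indices in $\mathcal T$.} Let $[x_i^-,x_i^+]$ and $[y_i^-,y_i^+]$ be the hulls of the $i$-th unit and let $\Omega_i=[\,y_i^--x_i^+-1,\ y_i^+-x_i^--1\,]$. For $i<j$ we have $x_j^->x_i^+$ and $y_j^+<y_i^-$, so $y_j^+-x_j^-<y_i^--x_i^+$ and the $\Omega_i$ are pairwise disjoint. It suffices to show $|\Sigma(I)\cap\Omega_i|\ge\frac\lambda2m_i$ for $i\in\mathcal T$. For every chord $b$ of the $i$-th unit, the shortcut saving $\delta(b)-1$ lies in $\Omega_i$. This settles the case $P_i=\emptyset$, where $1\ge\frac\lambda2m_i$, and the case $|\delta(P_i)|\ge\lambda|P_i|\ge\frac34\lambda m_i$. In the remaining case let $\varepsilon$ be the sign that Lemma~\ref{lem:detour} assigns to $(f_i,P_i)$. Lemma~\ref{lem:sumset} gives $|A^\varepsilon(P_i)|\ge\lambda|P_i|\ge\frac34\lambda m_i$, and Lemma~\ref{lem:detour} places a translate of $A^\varepsilon(P_i)$ inside $\Sigma(I)\cap\Omega_i$.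
\end{proof}

\section{Proof of the hook lemma}\label{sec:hooks}

The statement of Lemma~\ref{lem:hook} depends only on the order of the $x$-coordinates and the order of the $y$-coordinates. So we may assume that $E\subset\{1,\dots,N\}^2$ has exactly one point in each row and each column. Distances now count points: a hook of weight proportional to $w$ inside a box of side about $w$ uses a fixed proportion of the points in the rows and columns that the box blocks. We attach to every point $e$ a scale $W(e)$ with two properties. At scale about $W(e)$ there is such a hook near $e$; and two points whose distance is much larger than their scales are nested. A greedy selection from the largest scale downwards then produces the chain.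

For points $e,p$ let
\[a(e,p)=\min(|x_p-x_e|,|y_p-y_e|),\qquad t(e,p)=\max(|x_p-x_e|,|y_p-y_e|),\]
so $1\le a(e,p)\le t(e,p)$ for distinct $e,p\in E$. For real $w\ge1$ let $\mathcal B_w(f)=\{b\in E\setminus\{f\}:t(f,b)\le w\}$. Call $f\in E$ \emph{active at $w$} if at least $w/512$ points of $\mathcal B_w(f)$ cross $f$; this forces $w\le512N$. Let $W(e)$ be the supremum of $8$ and of all $w\ge1$ for which some $f\in E$ with $t(e,f)\le w$ is active at $w$. Thus $8\le W(e)<\infty$, and
\begin{equation}\label{eq:active}
\text{if $f$ is active at $w$ and $t(e,f)\le w$, then $w\le W(e)$;}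
\end{equation}
here $f=e$ is allowed. All these notions are invariant under transposition of the two coordinates and under rotation of the square by $180^\circ$.

\medskip
\noindent\textbf{Step 1: beyond its scale, no point lies almost in the row or column of $e$.} \emph{If $p\ne e$ and $t(e,p)\ge8a(e,p)$, then $t(e,p)<W(e)$.}

Fix $e$ and suppose that some $p$ has $t(e,p)\ge8a(e,p)$ and $t(e,p)\ge W(e)$; call such $p$ bad, choose a bad $p$ with $t=t(e,p)$ maximal, and put $a=a(e,p)$. By the symmetries we may assume $y_p=y_e+t$ and $|x_p-x_e|=a$. Let $F$ be the set of the $t-1$ points $b$ with $y_e<y_b<y_p$. A point of $F$ far to the right crosses $e$ and a point far to the left crosses $p$, so one of $e,p$ will be active.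

First, $|x_b-x_e|\le8t$ for all $b\in F$: otherwise $t(e,b)>8t>8a(e,b)$ and $t(e,b)>t\ge W(e)$, so $b$ would be bad with a larger value of $t$. The points $b\in F$ with $x_b>x_e$ cross $e$ and lie in $\mathcal B_{8t}(e)$. Since $8t>W(e)$, the point $e$ is not active at $8t$ by~\eqref{eq:active}, so there are fewer than $8t/512=t/64$ of them. At most $a\le t/8$ points of $F$ have $x_p\le x_b<x_e$. The other points of $F$ have $x_b<x_p$, and since $t\ge8$ their number is at least
\[t-1-\frac t{64}-\frac t8\ \ge\ t\Bigl(1-\frac18-\frac1{64}-\frac18\Bigr)\ \ge\ \frac t2 .\]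
They lie in $\mathrm{SW}(p)$, and $|x_b-x_p|\le8t+a\le9t$, so they lie in $\mathcal B_{9t}(p)$. As $t/2\ge9t/512$, the point $p$ is active at $9t$. Also $t(e,p)=t\le9t$, so \eqref{eq:active} gives $W(e)\ge9t>t$, a contradiction.

\medskip
\noindent\textbf{Step 2: boxes around $e$ are not empty.} \emph{If $W(e)\le w\le N$, then $|\mathcal B_w(e)|\ge w/16$.}

Let $u=\lfloor w/8\rfloor$; since $w\ge8$, we have $u\ge1$ and $u\ge w/16$. At least $\min(u,N-1)=u$ columns other than that of $e$ are within distance $u$ of $x_e$. Let $b$ be the point in such a column. If $|y_b-y_e|>w$, then $t(e,b)>w\ge8u\ge8a(e,b)$, and Step~1 gives $t(e,b)<W(e)\le w$, a contradiction. So all these points lie in $\mathcal B_w(e)$.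

\medskip
\noindent\textbf{Step 3: distant points are nested.} \emph{If $e,e'$ cross, then $t(e,e')<16\max(W(e),W(e'))$.}

Let $e'\in\mathrm{NE}(e)$, put $t=t(e,e')$, $a=a(e,e')$, and suppose $t\ge16\max(W(e),W(e'))$. By Step~1, $a>t/8$. Step~2 with $w=t/16$ gives $|\mathcal B_{t/16}(e)|\ge t/256$. Every $b\in\mathcal B_{t/16}(e)$ has $x_b\le x_e+t/16<x_e+a\le x_{e'}$ and $y_b\le y_e+t/16<y_e+a\le y_{e'}$, so $b\in\mathrm{SW}(e')$; moreover $t(e',b)\le t+t/16\le2t$. Since $t/256=2t/512$, the point $e'$ is active at $2t$, and \eqref{eq:active} gives $W(e')\ge2t$, a contradiction.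

\medskip
\noindent\textbf{Step 4: selection.} Choose a point $e$ with $W(e)$ maximal, delete all points $b$ with $|x_b-x_e|\le16W(e)$ or $|y_b-y_e|\le16W(e)$, and repeat with the remaining points until none is left; the values $W$ always refer to the original set $E$. Each round deletes at most $2(32W(e)+1)\le65W(e)$ points, so the chosen points $e_1,e_2,\dots$ satisfy $\sum_i65W(e_i)\ge N$. For $i<j$ the point $e_j$ survived round $i$ and $W(e_j)\le W(e_i)$. Hence both coordinate differences of $e_i,e_j$ exceed $16\max(W(e_i),W(e_j))$, and $e_i,e_j$ are nested by Step~3.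

To each $e_i$ we attach a hook of weight at least $W(e_i)/2048$ whose unit lies within distance $2W(e_i)$ of $e_i$ in both coordinates. If $W(e_i)=8$, take $(e_i,\emptyset)$. If $W(e_i)>8$, the definition of $W$ gives $w\in(W(e_i)/2,W(e_i)]$ and a point $f$ active at $w$ with $t(e_i,f)\le w$. The points of $\mathcal B_w(f)$ crossing $f$ lie in $\mathrm{NE}(f)$ or $\mathrm{SW}(f)$; let $P$ be the larger of the two parts. Then $|P|\ge w/1024\ge W(e_i)/2048$, and every point of the unit of $(f,P)$ is within distance $2w$ of $e_i$.

Since $2W(e_i)+2W(e_j)<16\max(W(e_i),W(e_j))$, a point of the unit at $e_i$ and a point of the unit at $e_j$ have their coordinates in the same order as $e_i$ and $e_j$. Ordered by the $x$-coordinates of the $e_i$, the hooks therefore form a descending chain, and its weight is at least $N/(65\cdot2048)\ge\theta N$. This proves Lemma~\ref{lem:hook}. \qed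

\medskip
The next section also needs the mirror image. A \emph{cohook} is a pair $(v,R)$ with $R\subseteq\mathrm{NW}(v)$ or $R\subseteq\mathrm{SE}(v)$, with center, unit and weight defined as for hooks; cohooks with units $U_1,\dots,U_m$ form an \emph{ascending chain} if $U_j\subseteq\mathrm{NE}(e)$ for all $i<j$ and $e\in U_i$. The reflection $(x,y)\mapsto(x,-y)$ exchanges $\mathrm{NE}$ with $\mathrm{SE}$ and $\mathrm{SW}$ with $\mathrm{NW}$, so Lemma~\ref{lem:hook} gives the following.

\begin{lemma}\label{lem:cohook}
Every generic set with $N\ge1$ points contains an ascending chain of cohooks of total weight at least $\theta N$.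
\end{lemma}

\section{Proof of the sumset lemma}\label{sec:sums}

Transposing the coordinates changes the sign of $\gamma$ and of $\delta$ and preserves $\sigma$ and separation. It exchanges $A^+$ with $A^-$ and preserves $|\sigma(E)|$ and $|\delta(E)|$. So it suffices to prove Lemma~\ref{lem:sumset} for $\varepsilon=+$, and we write $A=A^+$.

The proof is by induction on $|E|$. The function $\gamma(o,b)$ of $b$ is, up to sign and a constant, $\delta(b)$ in a quadrant of points crossing $o$ and $\sigma(b)$ in a quadrant of points nested with $o$. If a set $X$ is seen in both ways, from two points, then $A$ contains copies of both $\sigma(X)$ and $\delta(X)$, and the trichotomy for $X$ becomes a lower bound for $|A|$ alone. Call a nonempty set $X\subseteq Y$ \emph{anchored in $Y$} if there are points $o,o'\in Y\setminus X$ such that $X$ is contained in one of $\mathrm{NE}(o)$, $\mathrm{SW}(o)$ and in one of $\mathrm{NW}(o')$, $\mathrm{SE}(o')$. A point of $X$ crosses $o$ and is nested with $o'$, so $o\ne o'$ and $|Y|\ge3$.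

\begin{lemma}\label{lem:facts}
All sets below are nonempty subsets of a generic set $E$.
\begin{enumerate}
\item[(a)] If $Y_1,\dots,Y_l$ are pairwise separated, then $A(E)\supseteq A(Y_1)+\dots+A(Y_l)$.
\item[(b)] If $|Y|\ge3$, then $|A(Y)|\ge2$.
\item[(c)] If $X$ is anchored in $Y$, then for some signs $\varepsilon_1,\varepsilon_2\in\{\pm1\}$ the set $A(Y)$ contains translates of $\varepsilon_1\sigma(X)$ and of $\varepsilon_2\delta(X)$. Hence $|A(Y)|\ge\max(|A(X)|,|\sigma(X)|,|\delta(X)|)$.
\item[(d)] If $X$ is anchored in $Y$, then $|A(Y')+A(Y)|\ge\sqrt{|A(Y')|\,|X|}$ for every $Y'$.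
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Pairs taken from different $Y_j$ are separated, because the hulls of a pair lie in the hulls of its $Y_j$.

(b) Otherwise $A(Y)=\{0\}$, so $\gamma=2$ for all pairs. Take three points $e_1,e_2,e_3$ in increasing order of $x$, and let $\xi_{ij}$ and $\zeta_{ij}$ be the absolute differences of their $x$- and $y$-coordinates. Then $\zeta_{13}=\xi_{13}-2=\xi_{12}+\xi_{23}-2=\zeta_{12}+\zeta_{23}+2$, which violates the triangle inequality.

(c) For $b\in\mathrm{NE}(o)$ we have $\gamma(o,b)=(x_b-x_o)-(y_b-y_o)=\delta(o)-\delta(b)$, and for $b\in\mathrm{SW}(o)$ we have $\gamma(o,b)=\delta(b)-\delta(o)$. For $b\in\mathrm{SE}(o')$ we have $\gamma(o',b)=(x_b-x_{o'})-(y_{o'}-y_b)=\sigma(b)-\sigma(o')$, and for $b\in\mathrm{NW}(o')$ we have $\gamma(o',b)=\sigma(o')-\sigma(b)$. The one-pair families $\{o',b\}$ and $\{o,b\}$ with $b\in X$ give the two translates. Finally $A(Y)\supseteq A(X)$.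

(d) Consider the map $(z,b)\mapsto(z+\varepsilon_1\sigma(b),\,z+\varepsilon_2\delta(b))$ on $A(Y')\times X$. The difference of the two entries is $\varepsilon_1\sigma(b)-\varepsilon_2\delta(b)$, which is $2\varepsilon_1x_b$ if $\varepsilon_1=\varepsilon_2$ and $2\varepsilon_1y_b$ otherwise. Since $X$ is generic, this determines $b$, and then $z$. So the map is injective, and
\[|A(Y')+\varepsilon_1\sigma(X)|\cdot|A(Y')+\varepsilon_2\delta(X)|\ \ge\ |A(Y')|\,|X| .\]
By (c), each factor on the left is at most $|A(Y')+A(Y)|$.
\end{proof}

Part (d) drives the induction. If $X$ and $X'$ are anchored in separated sets $Y$ and $Y'$, then the induction hypothesis and (c) give $|A(Y')|\ge\lambda|X'|$, and (d) improves this to $\sqrt{\lambda|X||X'|}$ for the sum. The constant $\lambda$ has become $\sqrt\lambda$, so we can afford to lose a factor $\sqrt\lambda$ in passing from $E$ to the anchored sets. These are found with hooks and cohooks.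

\begin{proof}[Proof of Lemma~\ref{lem:sumset}]
Note that $\sqrt\lambda=\theta^2/10^5$. We use induction on $N=|E|$. If $N\le1/\lambda$, then $|A(E)|\ge1\ge\lambda N$. Let $N>1/\lambda$, assume the lemma for smaller sets, and suppose that
\begin{equation}\label{eq:contra}
|A(E)|<\lambda N,\qquad|\sigma(E)|<\lambda N,\qquad|\delta(E)|<\lambda N .
\end{equation}
If $X$ is anchored in $Y\subseteq E$, then $|X|<N$, so the induction hypothesis and Lemma~\ref{lem:facts}(c) give
\begin{equation}\label{eq:ind}
|A(Y)|\ge\lambda|X| .
\end{equation}

\medskip
\noindent\textbf{Claim 1.} \emph{Let $Y_1,\dots,Y_l\subseteq E$ be pairwise separated, let $X_j$ be anchored in $Y_j$, and let $|X_j|\le T$ for all $j$. Then $|A(E)|\ge\frac{\sqrt\lambda}6\bigl(\sum_j|X_j|-4T\bigr)$.}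

The geometric mean in Lemma~\ref{lem:facts}(d) is efficient only for sets of comparable size, so we sort the indices into classes $2^r\le|X_j|<2^{r+1}$ and form as many disjoint pairs as possible within each class. At most one index per class is left over. If $r_0$ is the largest class that occurs, then $2^{r_0}\le T$ and the left-over sets have total size less than $\sum_{r\le r_0}2^{r+1}<2^{r_0+2}\le4T$. For a pair $j,j'$ with $|X_j|\le|X_{j'}|<2|X_j|$, Lemma~\ref{lem:facts}(d) and~\eqref{eq:ind} give
\[|A(Y_j)+A(Y_{j'})|\ \ge\ \sqrt{\lambda|X_j||X_{j'}|}\ \ge\ \sqrt\lambda\,|X_j|\ \ge\ \tfrac{\sqrt\lambda}3\bigl(|X_j|+|X_{j'}|\bigr).\]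
The left side is at least $2$ by Lemma~\ref{lem:facts}(b), so subtracting $1$ from it loses at most a factor $2$. Apply Lemma~\ref{lem:facts}(a) and then \eqref{eq:sumset} with one summand $A(Y_j)+A(Y_{j'})$ for each pair.

\medskip
\noindent\textbf{Claim 2.} \emph{Let $(f_i,P_i)$, $1\le i\le m$, be a descending chain of hooks or an ascending chain of cohooks in $E$, with $|P_i|\le T$ for all $i$. Then $|A(E)|\ge\frac{\sqrt\lambda}{12}\bigl(\sum_i|P_i|-9T\bigr)$.}

For $j\le\lfloor m/2\rfloor$ let $Y_j$ be the union of the units $2j-1$ and $2j$, let $X_j$ be the larger of $P_{2j-1},P_{2j}$, and discard the $j$ with $X_j=\emptyset$. The $Y_j$ are pairwise separated because the units form a chain. The set $X_j$ is anchored in $Y_j$ by the two centers. For hooks, $o$ is the center of its own hook and $o'$ is the other center, which has the whole unit containing $X_j$ in its $\mathrm{SE}$ or $\mathrm{NW}$ quadrant. For cohooks, $o'$ is the center of its own cohook and $o$ is the other center, which has the whole unit containing $X_j$ in its $\mathrm{NE}$ or $\mathrm{SW}$ quadrant. Only $P_m$ may be left without a partner,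 so $\sum|X_j|\ge\frac12(\sum|P_i|-T)$, and Claim~1 applies.

\medskip
\noindent\textbf{Claim 3.} \emph{Every $F\subseteq E$ with $|F|\ge N/5$ contains a set $X$ anchored in $F$ with $|X|\ge\sqrt\lambda\,N$.}

By Lemma~\ref{lem:hook}, $F$ contains a descending chain of hooks $(f_i,P_i)$, $1\le i\le m$, of weight at least $\theta N/5$. Along the chain $x$ increases and $y$ decreases, so the values $\delta(f_i)$ are distinct, and $m<\lambda N\le\theta N/10$ by~\eqref{eq:contra}. Hence $\sum|P_i|\ge\theta N/10$. If all $|P_i|\le\theta N/1000$, then Claim~2 gives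
\[|A(E)|\ \ge\ \tfrac{\sqrt\lambda}{12}\,(0.1-0.009)\,\theta N\ \ge\ \sqrt\lambda\cdot\tfrac{\theta^2}{10^5}N=\lambda N,\]
contrary to~\eqref{eq:contra}. So some hook $(f,P)$ of the chain has $|P|>\theta N/1000$. Its center will be the point $o$; to find $o'$ we repeat the argument inside $P$ with cohooks.

By Lemma~\ref{lem:cohook}, $P$ contains an ascending chain of cohooks $(v_j,R_j)$ of weight at least $\theta|P|$. Along the chain both coordinates increase, so the values $\sigma(v_j)$ are distinct, and by~\eqref{eq:contra} the number of cohooks is less than $\lambda N\le\theta^2N/2000<\theta|P|/2$. Hence $\sum|R_j|\ge\theta|P|/2$. If all $|R_j|\le\theta|P|/100$, then Claim~2 gives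
\[|A(E)|\ \ge\ \tfrac{\sqrt\lambda}{12}\,(0.5-0.09)\,\theta|P|\ \ge\ \sqrt\lambda\cdot\tfrac{\theta|P|}{30}\ \ge\ \sqrt\lambda\cdot\tfrac{\theta^2N}{30000}\ \ge\ \lambda N,\]
again contrary to~\eqref{eq:contra}. So some $R_j$ has $|R_j|>\theta|P|/100>\theta^2N/10^5=\sqrt\lambda N$. Since $R_j\subseteq P$, the set $X=R_j$ is anchored in $F$ with $o=f$ and $o'=v_j$.

\medskip
\noindent\textbf{Conclusion.} Let $k=\lfloor N/2\rfloor$. Draw a vertical line with $k$ points of $E$ to its left and a horizontal line with $k$ points below it, both avoiding $E$. If the lower left part has $p$ points, then the upper left and lower right parts have $k-p$ points each, and the upper right part has $N-2k+p\ge p$ points. Opposite parts are separated, and either $p\ge k/2$ or $k-p\ge k/2$. So there are separated sets $E_1,E_2\subseteq E$ with $|E_i|\ge k/2\ge(N-1)/4\ge N/5$. Let $X_i$ be anchored in $E_i$ with $|X_i|\ge\sqrt\lambda N$. By Lemma~\ref{lem:facts}(a),(d) and~\eqref{eq:ind},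
\[|A(E)|\ \ge\ |A(E_1)+A(E_2)|\ \ge\ \sqrt{|A(E_1)|\,|X_2|}\ \ge\ \sqrt{\lambda|X_1||X_2|}\ \ge\ \lambda N,\]
which contradicts~\eqref{eq:contra}.
\end{proof}

This completes the proof of Proposition~\ref{prop:arcs} and of Theorem~\ref{thm:arcs}.

\section{Three lemmas on a single interval}\label{sec:local}

A chord $(x,y)$ lies \emph{inside} an interval $J$ if $x,y\in J$. Since the chords of $M$ are disjoint, two of them either cross, or have disjoint intervals $[x,y]$, or one lies inside $[x+1,y-1]$ for the other.

\begin{lemma}\label{lem:noncrossing}
If $m$ pairwise non-crossing chords of $M$ lie inside $J$, then $|\Sigma(J)|\ge m+1$.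
\end{lemma}

\begin{proof}
Induction on $m$; the case $m=0$ holds because $0\in\Sigma(J)$. Let $(x_i,y_i)$, $1\le i\le r$, be those of the $m$ chords that lie inside no other. Their intervals are pairwise disjoint. If $m_i$ of the $m$ chords lie inside $[x_i,y_i]$, then $\sum m_i=m$, and $m_i-1$ of them lie inside $[x_i+1,y_i-1]$. By induction and Lemma~\ref{lem:basic}(c), $|\Sigma([x_i,y_i])|\ge m_i+1$, and Lemma~\ref{lem:basic}(b) gives $|\Sigma(J)|-1\ge\sum m_i=m$.
\end{proof}

When savings of many intervals are added, the one obstacle to filling a range of integers is that all savings may be multiples of a common integer $d$; in Example~\ref{ex:necklace} they are all even. The next lemma shows that for $d\ge5$ this restricts crossings so much that Lemma~\ref{lem:noncrossing} applies.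

\begin{lemma}\label{lem:periodic}
Let $m$ chords of $M$ lie inside $J$, and suppose $\Sigma(J)\subseteq d\mathbb Z$ for some integer $d\ge5$. Then $|\Sigma(J)|\ge1+m/2$.
\end{lemma}

\begin{proof}
All chords in this proof are among the $m$ given ones. Let $\hat d=d/\gcd(2,d)$; then $\hat d\ge3$, since $d\ge5$ if $d$ is odd and $d\ge6$ if $d$ is even. Shortcuts give $y\equiv x+1\pmod d$ for every chord. If $x_a<x_b<y_a<y_b$, we say that $b$ crosses $a$ from the right and $a$ crosses $b$ from the left. The switch then saves $(x_b-x_a-1)+(y_b-y_a-1)\equiv2(x_b-x_a-1)\pmod d$, so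
\begin{equation}\label{eq:cross}
x_b\equiv x_a+1\pmod{\hat d}\quad\text{whenever $b$ crosses $a$ from the right.}
\end{equation}
The remaining congruences are modulo $\hat d$.

We show that at most one chord crosses a given chord $a$ from the right. Suppose $b$ and $b'$ do, with $x_b<x_{b'}$. By~\eqref{eq:cross}, $x_b\equiv x_{b'}\equiv x_a+1$. If $y_b<y_{b'}$, then $x_b<x_{b'}<y_a<y_b<y_{b'}$, so $b'$ crosses $b$ from the right and $x_{b'}\equiv x_b+1$, which contradicts $x_{b'}\equiv x_b$. If $y_{b'}<y_b$, then $x_a<x_b<x_{b'}<y_a<y_{b'}<y_b$, and
\[x_a\to y_a\,..\,y_{b'}\to x_{b'}\,..\,x_b\to y_b\]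
is an $[x_a,y_b]$-path. It misses the vertices strictly between $x_a$ and $x_b$, between $x_{b'}$ and $y_a$, and between $y_{b'}$ and $y_b$. Using $y_a\equiv x_a+1\equiv x_{b'}$ and $y_b\equiv y_{b'}$, its saving is
\[(x_b-x_a-1)+(y_a-x_{b'}-1)+(y_b-y_{b'}-1)\ \equiv\ 0-1-1=-2\not\equiv0,\]
because $\hat d\ge3$. This contradicts $\Sigma(J)\subseteq d\mathbb Z$.

The reversal of $J$ in Lemma~\ref{lem:basic}(e) preserves $\Sigma(J)$ and exchanges left and right, so at most one chord crosses $a$ from the left. Form a directed graph on the $m$ chords with an arc from $a$ to $b$ when $b$ crosses $a$ from the right. All in- and out-degrees are at most $1$, so every component is a directed path or a directed cycle, and there are no directed cycles because $x$ increases along arcs. Taking every second vertex of each path, starting with the first, gives at least $m/2$ pairwise non-crossing chords. Apply Lemma~\ref{lem:noncrossing}.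
\end{proof}

The argument needs $\hat d\ge3$ and has no analogue for $d=2$: in Example~\ref{ex:mobius} with $N$ odd, every edge joins an even vertex to an odd one, so all elements of $\Sigma([0,n-1])$ are even, yet any two chords cross. Common divisors $d\le4$ will cost only a constant factor in Section~\ref{sec:main}.

For an interval $J$ let $\mu(J)$ be the number of vertices of $J$ covered by chords of $M$ inside $J$, that is, twice the number of these chords.

\begin{lemma}\label{lem:large}
$\Sigma(J)$ contains an element that is at least $\mu(J)/6$.
\end{lemma}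

\begin{proof}
The intervals $[x,y]$ of the chords inside $J$ cover at least $\mu(J)$ integers. Take a minimal subfamily with the same union and order it by left ends. By minimality no member contains another, so the right ends increase as well. If the $i$-th and $(i+2)$-nd members met, their union would be an interval containing the $(i+1)$-st, against minimality. So the members of odd index are pairwise disjoint, as are those of even index, and one of these two families covers at least $\mu(J)/2$ integers. Since $y-x\ge2$ implies $y-x-1\ge\frac13(y-x+1)$, the simultaneous shortcut along all chords of that family, which is allowed by Lemma~\ref{lem:basic}(b),(c), saves at least $\mu(J)/6$.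
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $M$ cover $\alpha n$ vertices, $0<\alpha\le1$. If a fixed proportion of the chords have length comparable to $n$, then many of them join one pair of arcs and Proposition~\ref{prop:arcs} finishes the proof. Otherwise we find a scale $L=n2^{-k}$ such that few chords are longer than $2L$ and a proportion of order $1/k^2$ have length between $L$ and $2L$. The circle then splits into about $2^k$ pieces that are almost independent. Their number is exponential in $k$, while every loss below is polynomial in $k$, so a small fraction of the pieces suffices to build a set of savings that contains all multiples of some $d\le4$ in a window longer than any piece. The remaining pieces shift this window, by Lemma~\ref{lem:large}, across a range of length proportional to $n$.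

\subsection{A consequence of Kneser's theorem}

The \emph{stabilizer} of a subset $S$ of an abelian group is the subgroup $H=\{z:S+z=S\}$. Kneser's theorem~\cite{kneser} states that if $A_1,\dots,A_r$ are finite nonempty subsets of an abelian group and $H$ is the stabilizer of $A_1+\dots+A_r$, then
\[|A_1+\dots+A_r|\ \ge\ \sum_{i=1}^r|A_i+H|-(r-1)|H| .\]
It replaces \eqref{eq:sumset} in groups with finite subgroups. For a set $A$ of integers let $|A\bmod h|$ be the number of residue classes modulo $h$ that meet $A$.

\begin{lemma}\label{lem:kneser}
Let $q\ge1$ be an integer and let $A_1,\dots,A_r$ be sets of integers containing $0$. There is a divisor $h\ge1$ of $q$ such that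
\begin{enumerate}
\item[(a)] every multiple of $h$ is congruent modulo $q$ to an element of $A_1+\dots+A_r$;
\item[(b)] $\sum_{i=1}^r\bigl(|A_i\bmod h|-1\bigr)\le h-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\bar A_i$ be the image of $A_i$ in $\mathbb Z/q\mathbb Z$, let $S=\bar A_1+\dots+\bar A_r$, and let $H$ be the stabilizer of $S$. Every subgroup of $\mathbb Z/q\mathbb Z$ has the form $h\mathbb Z/q\mathbb Z$ with $h\mid q$; write $H$ so, with $|H|=q/h$. Since $0\in S$ we have $H\subseteq S$, which is (a). The set $\bar A_i+H$ is a union of $|A_i\bmod h|$ cosets of $H$, so Kneser's theorem gives $h|H|=q\ge|S|\ge|H|\bigl(\sum_i|A_i\bmod h|-r+1\bigr)$, which is (b).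
\end{proof}

\subsection{Constants and the choice of scale}

Put
\[\eta=\frac\alpha{100},\qquad g=\Bigl\lceil\frac{1200}\alpha\Bigr\rceil\le\frac{1300}\alpha,\qquad C_1=\frac{10^{22}}{c_0^3},\]
\[C_0=\max(2^{15},\,80\log_2C_1),\qquad k_0=\bigl\lceil C_0(1+\log_2(1/\alpha))\bigr\rceil .\]
The number $k_0$ is chosen so that polynomial quantities are negligible against $2^k$:
\begin{equation}\label{eq:star}
D\,k^u\alpha^{-v}\le2^{k/20}\qquad\text{if }k\ge k_0,\ \ 0\le D\le C_1,\ \ 0\le u,v\le20 .
\end{equation}
Indeed, for $k\ge k_0$ we have $\log_2C_1\le C_0/80\le k/80$; next $20\log_2(1/\alpha)\le20k/C_0\le k/80$; and $20\log_2k\le k/80$, because $k/\log_2k$ is increasing for $k\ge3$ and equals $2^{15}/15>1600$ at $k=2^{15}$. Adding the three bounds gives $C_1(k/\alpha)^{20}\le2^{3k/80}$. Since $c_0<1$, every $D=10^ic_0^{-j}$ with $i\le22$ and $0\le j\le3$ is admissible in~\eqref{eq:star}.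

Let $Q(t)$ be $1/n$ times the number of vertices covered by chords of $M$ of length greater than $t$; thus $Q(t)=\alpha$ for $t<2$. Let $\beta_k=\eta(1-1/k)$. These thresholds stay below $\eta$, while their increments $\beta_k-\beta_{k-1}=\eta/(k(k-1))\ge\eta/k^2$ decay only polynomially. Let $k$ be the smallest integer $k\ge k_0$ with $Q(n2^{-k})\ge\beta_k$; it exists because $Q(n2^{-k})=\alpha>\eta$ for large $k$.

\medskip
\noindent\emph{The case $k=k_0$.} Since $\beta_{k_0}\ge\eta/2$, at least $\eta n/4$ chords have length greater than $n2^{-k_0}$. Split $[0,n)$ into $2^{k_0}$ half-open real intervals of length $n2^{-k_0}$. Each of these chords joins two different parts, and there are fewer than $4^{k_0}$ pairs of parts, so two parts are joined by at least $\eta n4^{-k_0-1}$ chords. Proposition~\ref{prop:arcs} and Lemma~\ref{lem:basic}(a) give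
\begin{equation}\label{eq:case1}
s(G)\ge c_0\eta\,4^{-k_0-1}n .
\end{equation}

\medskip
From now on $k>k_0$, and $L=n2^{-k}$. By minimality of $k$,
\[Q(2L)<\beta_{k-1}<\eta .\]
In particular $Q(2L)\ne\alpha$, so $2L\ge2$ and $L\ge1$. Moreover $Q(L)-Q(2L)\ge\eta/k^2$, so at least $\eta n/(2k^2)$ chords have length in $(L,2L]$. We shall prove $s(G)\ge\alpha^2n/2304$. A half-open real interval of length $\ell$ contains at most $\ell+1$ integers, hence at most $2\ell$ if $\ell\ge1$.

\subsection{Short and long intervals}

\emph{Short intervals} capture the chords of length in $(L,2L]$. Let $b_i=[iL,(i+1)L)\cap\mathbb Z$ for $0\le i<2^k$ and $b_i=\emptyset$ for $i\ge2^k$; then $|b_i|\le2L$. A chord of length in $(L,2L]$ with $x\in b_i$ has $(i+1)L<y<(i+3)L$, so it joins $b_i$ to $b_{i+1}$ or $b_{i+2}$. Fix $\varrho\in\{0,1,2\}$ and $\tau\in\{1,2\}$ such that at least one sixth of these chords join $b_i$ to $b_{i+\tau}$ for some $i\equiv\varrho\pmod3$. For $0\le i<2^k$ with $i\equiv\varrho\pmod3$ let $I_i=b_i\cup b_{i+1}\cup b_{i+2}$, and let $N_i$ be the number of chords of length in $(L,2L]$ from $b_i$ to $b_{i+\tau}$.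 The $I_i$ are pairwise disjoint intervals, and
\begin{equation}\label{eq:short}
|I_i|\le3L+1\le4L,\qquad N_i\le2L,\qquad\sum_iN_i\ge\frac{\eta n}{12k^2}.
\end{equation}
If $N_i\ge1$, then $|\Sigma(I_i)|\ge2$ and $|\Sigma(I_i)|-1\ge c_0N_i/2$ by Proposition~\ref{prop:arcs}, so concatenation gives $s(G)\ge c_0\eta n/(24k^2)$ at once. Since $k$ can be as large as $\log_2n$, the factor $k^{-2}$ has to be removed, and for this we must use the much more numerous chords shorter than $L$ as well.

\emph{Long intervals} capture almost all chords. Let $B=gL$, so that $n/B=2^k/g$, and let $J_j=[jB,(j+1)B)\cap\mathbb Z$ for $0\le j<\lfloor2^k/g\rfloor$; then $|J_j|\le2B$. A vertex covered by $M$ and not counted in any $\mu(J_j)$ is of one of three kinds.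
\begin{itemize}
\item It lies in no $J_j$. There are at most $2B$ such vertices, and $2B\le\alpha n/100$ because $200g/\alpha\le10^6\alpha^{-2}\le2^k$ by~\eqref{eq:star}.
\item It lies on a chord of length greater than $2L$. There are fewer than $\eta n=\alpha n/100$ such vertices.
\item It lies in $J_j$, and its chord has length at most $2L$ and leaves $J_j$. Then it lies in $[jB,jB+2L)$ or in $[(j+1)B-2L,(j+1)B)$. There are at most $4L+2\le6L$ such vertices for each $j$, and at most $6L\cdot2^k/g=6n/g\le\alpha n/200$ in total.
\end{itemize}
Hence $\sum_j\mu(J_j)\ge0.97\alpha n$. Call a long interval $J$ \emph{rich} if $\mu(J)\ge\alpha B/4$. The intervals that are not rich contribute at most $(n/B)\alpha B/4=\alpha n/4$ to the sum, and $\mu(J)\le2B$ always, so there are at least $0.72\alpha n/(2B)\ge\alpha n/(3B)$ rich intervals.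

Call $J$ \emph{periodic} if $\Sigma(J)\subseteq d\mathbb Z$ for some integer $d\ge5$. For a rich periodic $J$, Lemma~\ref{lem:periodic} with $m=\mu(J)/2$ gives $|\Sigma(J)|-1\ge\mu(J)/4\ge\alpha B/16$. If at least half of the rich intervals are periodic, concatenation gives $s(G)\ge\frac{\alpha n}{6B}\cdot\frac{\alpha B}{16}=\alpha^2n/96$, and we are done. So we may assume that the set $\mathcal J$ of rich intervals that are not periodic satisfies
\begin{equation}\label{eq:J}
|\mathcal J|\ \ge\ \frac{\alpha n}{6B}=\frac{\alpha2^k}{6g}.
\end{equation}

\subsection{An arithmetic progression from few short intervals}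

The first step produces a progression whose length is large compared with its difference $h$. The factor $2h+2$ below leaves room for the second step, which uses $h$ long intervals with savings up to $2B$ each.

\begin{lemma}\label{lem:progression}
There are an integer $h\ge1$, a real number $z_0\ge0$ and a set $\mathcal I$ of short intervals such that $2|\mathcal I|+h\le\alpha2^k/(12g)$ and $\sum_{I\in\mathcal I}\Sigma(I)$ contains every multiple of $h$ in $[z_0,\,z_0+(2h+2)B]$.
\end{lemma}

\begin{proof}
If $K$ short intervals have a common saving $q\ge1$, the sum of their sets $\Sigma$ contains $0,q,\dots,Kq$. We need $Kq\ge(2h+2)B$. With $h=q$ this asks for $K$ of order $B=gL$, and it uses $h\le 2L$; this is affordable when $L$ is small compared with $2^k$. When $L$ is large, Proposition~\ref{prop:arcs} makes the sets $\Sigma(I_i)$ dense, and Kneser's theorem refines $q$ to a divisor $h$ of size polynomial in $k$.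

\medskip
\noindent\emph{Case $L\le2^{k/20}$.} By~\eqref{eq:short}, at least $\frac{\eta n}{12k^2}\cdot\frac1{2L}=\frac{\eta2^k}{24k^2}$ short intervals have $N_i\ge1$. Each has a shortcut saving $\ell-1\ge1$ with $\ell$ an integer in $(L,2L]$, and there are at most $2L$ such $\ell$. So some integer $q\in[1,2L]$ lies in $\Sigma(I_i)$ for at least $\eta2^k/(48k^2L)$ values of $i$. This number is at least $5gL$, because $240k^2g/\eta\le10^8k^2\alpha^{-2}\le2^{k/20}$ by~\eqref{eq:star} and $L^2\le2^{k/10}$, so that $240k^2gL^2/\eta\le2^k$. Let $K=\lceil4gL\rceil\le5gL$, let $\mathcal I$ consist of $K$ of these intervals, and put $h=q$, $z_0=0$. The sum contains $0,q,\dots,Kq$, and $Kq\ge4Bq\ge(2q+2)B$. Finally $2K+h\le12gL$, and $12gL\le\alpha2^k/(12g)$ because $144g^2L/\alpha\le10^9\alpha^{-3}2^{k/20}\le2^{k/10}$.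

\medskip
\noindent\emph{Case $L>2^{k/20}$.} Put
\[\kappa=\frac{200k^2}{c_0\eta}=\frac{2\cdot10^4k^2}{c_0\alpha}\ge1,\qquad K=\lceil16g\kappa^2\rceil,\qquad r=\lceil4\kappa\rceil\le5\kappa,\]
so that $K+r\le17g\kappa^2+5\kappa\le22g\kappa^2$. Call $I_i$ \emph{good} if $N_i\ge\eta L/(24k^2)$. There are at most $2^k$ short intervals, so those that are not good contribute at most $\eta n/(24k^2)$ to $\sum N_i$. By~\eqref{eq:short} the good ones contribute at least $\eta n/(24k^2)$, and since $N_i\le2L$ their number is at least $\eta2^k/(48k^2)$.

For good $i$ let $A_i=\Sigma(I_i)$; then $0\in A_i\subseteq[0,4L]$. Proposition~\ref{prop:arcs} with $U=b_i$ and $V=b_{i+\tau}$ gives $|A_i|\ge c_0\eta L/(24k^2)$. Now $4L/\kappa=c_0\eta L/(50k^2)$ and $\frac1{24}\ge\frac1{50}+\frac1{50}$. Also $c_0\eta L/(50k^2)\ge2$, because $10^4c_0^{-1}k^2\alpha^{-1}\le2^{k/20}<L$ by~\eqref{eq:star}. Therefore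
\[|A_i|\ \ge\ 4L/\kappa+2 .\]

We first find a large common saving. At most $2L/\kappa+1$ nonnegative integers are smaller than $2L/\kappa$, so each $A_i$ has at least $2L/\kappa$ elements in $[2L/\kappa,4L]$. This range contains only positive integers, hence at most $4L$ integers. By averaging, some integer $q\in[2L/\kappa,4L]$ lies in $A_i$ for at least a fraction $1/(2\kappa)$ of the good $i$, that is, for at least $\eta2^k/(96k^2\kappa)$ of them. This is at least $22g\kappa^2\ge K+r$, because
\[2112\,k^2g\kappa^3/\eta\ \le\ 2112\cdot1300\cdot8\cdot10^{12}\cdot100\;c_0^{-3}k^8\alpha^{-5}\ \le\ 10^{22}c_0^{-3}k^8\alpha^{-5}\ \le\ 2^k .\]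
Let $\mathcal I$ consist of $K+r$ of these intervals. The sum of $K$ of the sets $A_i$ contains $0,q,\dots,Kq$.

Apply Lemma~\ref{lem:kneser} with modulus $q$ to the other $r$ sets $A_i$, and let $h\mid q$ be the divisor obtained. As $h\le q\le4L$, a residue class modulo $h$ has at most $4L/h+1\le8L/h$ elements in $[0,4L]$, so $|A_i\bmod h|\ge\frac{4L}\kappa\cdot\frac h{8L}=\frac h{2\kappa}$. If $h\ge4\kappa$, then $|A_i\bmod h|-1\ge\frac h{4\kappa}$, and the sum in Lemma~\ref{lem:kneser}(b) is at least $rh/(4\kappa)\ge h$, a contradiction. So $h<4\kappa$.

Put $z_0=4Lr$ and let $z$ be a multiple of $h$ with $z_0\le z\le Kq$. By Lemma~\ref{lem:kneser}(a) there is an element $a$ of the sum of the $r$ sets with $a\equiv z\pmod q$, and $0\le a\le4Lr\le z$. Then $z-a$ is a multiple of $q$ in $[0,Kq]$, so $z\in\sum_{I\in\mathcal I}\Sigma(I)$. The range is long enough: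
\[z_0+(2h+2)B\ \le\ 20\kappa L+(8\kappa+2)gL\ \le\ 30g\kappa L\ \le\ 16g\kappa^2\cdot\frac{2L}\kappa\ \le\ Kq .\]
Finally $2|\mathcal I|+h\le44g\kappa^2+4\kappa\le48g\kappa^2$, and $48g\kappa^2\le\alpha2^k/(12g)$ because
\[576\,g^2\kappa^2/\alpha\ \le\ 576\cdot1300^2\cdot4\cdot10^8\;c_0^{-2}k^4\alpha^{-5}\ \le\ 10^{18}c_0^{-2}k^4\alpha^{-5}\ \le\ 2^k .\qedhere\]
\end{proof}

Each $I\in\mathcal I$ lies in a real interval of length $3L<B$, so it meets at most two long intervals. By \eqref{eq:J} and Lemma~\ref{lem:progression}, the members of $\mathcal J$ disjoint from all $I\in\mathcal I$ can be divided into a set $\mathcal J_1$ of exactly $h$ intervals and a set $\mathcal J_2$ with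
\[|\mathcal J_2|\ \ge\ |\mathcal J|-2|\mathcal I|-h\ \ge\ \frac{\alpha2^k}{12g}=\frac{\alpha n}{12B}.\]
The intervals in $\mathcal I\cup\mathcal J_1\cup\mathcal J_2$ are pairwise disjoint, so by Lemma~\ref{lem:basic}(b) the sum of all their sets $\Sigma$ is contained in $\Sigma([0,n-1])$.

\subsection{Reducing the difference to at most four}

The progression has density $1/h$, and $h$ is not bounded by a constant. Here we use that the members of $\mathcal J$ are not periodic. Apply Lemma~\ref{lem:kneser} with modulus $h$ to the $h$ sets $\Sigma(J)$, $J\in\mathcal J_1$, and let $d\mid h$ be the divisor obtained. The sum in part (b) has $h$ nonnegative integer terms and is at most $d-1<h$, so one term vanishes: some $J\in\mathcal J_1$ has $|\Sigma(J)\bmod d|=1$, and since $0\in\Sigma(J)$ this means $\Sigma(J)\subseteq d\mathbb Z$. As $J$ is not periodic, $d\le4$.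

Let $w=z_0+2hB$ and $Z=\sum_{I\in\mathcal I}\Sigma(I)+\sum_{J\in\mathcal J_1}\Sigma(J)$. We claim that
\begin{equation}\label{eq:window}
Z\text{ contains every multiple of $d$ in }[w,\,w+2B].
\end{equation}
Let $z$ be such a multiple. By Lemma~\ref{lem:kneser}(a) there is $a\in\sum_{J\in\mathcal J_1}\Sigma(J)$ with $a\equiv z\pmod h$, and $0\le a\le2hB$ because $|J|\le2B$. Then $z-a$ is a multiple of $h$ in $[z_0,z_0+(2h+2)B]$, and Lemma~\ref{lem:progression} applies.

\subsection{Shifting the window}

Let $\mathcal J_2$ have $t$ members. They are rich, so Lemma~\ref{lem:large} gives savings $\nu_1,\dots,\nu_t$, one in each, with $\alpha B/24\le\nu_j\le2B$. Note that $\alpha B/24=\alpha gL/24\ge50$. Let $\omega_0=0$ and $\omega_j=\nu_1+\dots+\nu_j$. Using the savings $\nu_1,\dots,\nu_j$ in the first $j$ intervals and $0$ in the others, we see that $\Sigma([0,n-1])\supseteq Z+\omega_j$. By~\eqref{eq:window}, $\Sigma([0,n-1])$ contains every integer $z\equiv\omega_j\pmod d$ in $[w+\omega_j,\,w+2B+\omega_j]$.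

The half-open intervals $(w+2B+\omega_{j-1},\,w+2B+\omega_j]$, $1\le j\le t$, are pairwise disjoint. The $j$-th has integer length $\nu_j$, so it contains exactly $\nu_j$ consecutive integers, and it lies in $[w+\omega_j,w+2B+\omega_j]$ because $\nu_j\le2B$. Hence it contains at least $\lfloor\nu_j/d\rfloor\ge\lfloor\nu_j/4\rfloor\ge\nu_j/8$ elements of $\Sigma([0,n-1])$. Therefore
\[s(G)\ \ge\ \frac18\sum_{j=1}^t\nu_j\ \ge\ \frac18\cdot\frac{\alpha n}{12B}\cdot\frac{\alpha B}{24}=\frac{\alpha^2n}{2304}.\]

\subsection{The constant}

Together with~\eqref{eq:case1}, we have shown that in all cases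
\[s(G)\ \ge\ \min\Bigl(\frac{c_0\alpha}{100}\,4^{-k_0-1},\ \frac{\alpha^2}{2304}\Bigr)n .\]
Since $k_0\le C_0(1+\log_2(1/\alpha))+1$, we have $4^{-k_0-1}\ge4^{-C_0-2}\alpha^{2C_0}$. Let $C^*=100\cdot4^{C_0+2}/c_0$. The first term of the minimum is at least $\alpha^{2C_0+1}/C^*$. As $C^*$ exceeds both $2C_0+1$ and $2304$, and $\alpha\le1$, both terms are at least $\alpha^{C^*}/C^*$. This proves Theorem~\ref{thm:main}, and with $\alpha=1$ Theorem~\ref{thm:cubic}. \qed

\begin{thebibliography}{9}

\bibitem{kneser}
Kneser, Math. Z. (1953).

\bibitem{problem}
\texttt{http://math.iit.edu/mighty47files/schedule.pdf}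

\end{thebibliography}
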